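\title{Large deviations for the intersection volume of two Wiener sausages with infinite time horizon}

\begin{abstract}
Let $V^a$ be the intersection of the Wiener sausages of radius $a$ around two independent Brownian motions in $\mathbb{R}^d$, $d\ge5$, both run for infinite time. We prove that $t^{-(d-2)/d}\log P(|V^a|\ge t)$ converges as $t\to\infty$ and that the rate is the smallest of the rates for finite time horizons $ct$, $c>0$. This proves a conjecture from the paper of van den Berg, Bolthausen and den Hollander on the volume of the intersection of two Wiener sausages. The proof confines the intersection to boundedly many balls of radius of order $t^{1/d}$, cuts the long excursions between these balls out of the paths, and glues the remaining pieces into independent Brownian motions with a time horizon of order $t$. We also obtain a large deviation principle, the growth of the moments, the dependence on the starting points, localization in a single ball, and the sharpness of the critical horizon.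
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $\beta_1,\beta_2$ be independent standard Brownian motions in $\mathbb{R}^d$ started at $0$, with joint law $P$. Write $B(x,\varrho)$ for the closed ball of radius $\varrho$ and center $x$, and $|\cdot|$ for Lebesgue volume. For $a>0$ and $t\in[0,\infty]$ the Wiener sausages of radius $a$ and their intersection are
\[
W_i^a(t)=\bigcup_{0\le s\le t}B(\beta_i(s),a)\quad(i=1,2),\qquad V^a(t)=W_1^a(t)\cap W_2^a(t),\qquad V^a=V^a(\infty).
\]
For $d\ge3$ let $\kappa_a$ be the Newtonian capacity of the ball of radius $a$, normalized so that $E|W_1^a(t)|\sim\kappa_at$ as $t\to\infty$: it is the rate at which one sausage sweeps out new volume.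

Each sausage $W_i^a(\infty)$ has infinite expected volume, but the two motions move apart. A point $y$ lies in $W_i^a(\infty)$ exactly when $\beta_i$ hits $B(y,a)$, which has probability $\min\{1,(a/|y|)^{d-2}\}$. Hence
\begin{equation}\label{eq:mean}
E|V^a|=\int_{\mathbb{R}^d}\min\{1,(a/|y|)^{2(d-2)}\}\,dy ,
\end{equation}
which is finite if and only if $2(d-2)>d$, that is, $d\ge5$. In these dimensions $|V^a|$ is an almost surely finite random variable, and we ask how its tail decays.

The order of magnitude can be guessed. To produce an intersection of volume $t$, both motions should spend a time of order $t$ in a common region of volume of order $t$, say a ball of radius of order $t^{1/d}$. A Brownian motion crosses such a ball in time of order $t^{2/d}$, so it must decline to leave about $t/t^{2/d}$ times. This suggests the speed $t^{(d-2)/d}$. For time horizons proportional to $t$ the following is known, and we use it as given.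

\begin{enumerate}
\item[(a)] Let $d\ge3$. For every $c>0$ there is $I_d^a(c)\in[0,\infty]$ with
\[
\lim_{t\to\infty}t^{-(d-2)/d}\log P\big(|V^a(ct)|\ge t\big)=-I_d^a(c).
\]
The value $+\infty$ is allowed and occurs for small $c$.
\item[(b)] Let $d\ge5$, let $D^1(\mathbb{R}^d)$ be the space of functions vanishing at infinity whose gradient is in $L^2$, and set
\[
\eta_d=\inf\Big\{\|\nabla\psi\|_2^2:\ \psi\in D^1(\mathbb{R}^d),\ \int_{\mathbb{R}^d}(1-e^{-\psi^2})^2=1\Big\}.
\]
This problem has a radially symmetric, nonincreasing, strictly positive minimizer $\psi_d$, unique up to translations, and $u_d:=\|\psi_d\|_2^2<\infty$.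
\item[(c)] Let $d\ge5$. The map $c\mapsto I_d^a(c)$ is constant, equal to $\eta_d/\kappa_a$, for $c\ge c^*:=u_d/\kappa_a$.
\end{enumerate}

The link between (a) and (b) is visible in the formula of van den Berg, Bolthausen and den Hollander \cite{BBH},
\begin{equation}\label{eq:BBH}
I_d^a(c)=c\,\inf\Big\{\|\nabla\phi\|_2^2:\ \phi\in H^1(\mathbb{R}^d),\ \|\phi\|_2=1,\ \int(1-e^{-\kappa_ac\phi^2})^2\ge1\Big\}.
\end{equation}
One may read $\phi^2$ as the common occupation density of the two motions on the spatial scale $t^{1/d}$, and $1-e^{-\kappa_ac\phi^2}$ as the local fraction of volume that one sausage covers. With $\psi=(\kappa_ac)^{1/2}\phi$ the formula becomes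
\begin{equation}\label{eq:BBHpsi}
\kappa_aI_d^a(c)=\inf\Big\{\|\nabla\psi\|_2^2:\ \psi\in H^1(\mathbb{R}^d),\ \|\psi\|_2^2=\kappa_ac,\ \int(1-e^{-\psi^2})^2\ge1\Big\}.
\end{equation}
The horizon $c$ enters only through the constraint on $\|\psi\|_2^2$, the problem in (b) has no such constraint, and $c^*$ is the horizon at which $\psi_d$ is admissible. By (c), time beyond $c^*t$ does not lower the cost as long as the horizon is proportional to $t$. One therefore expects the rate $\eta_d/\kappa_a$ for the infinite horizon as well. This is the conjecture posed in \cite{BBH}, and it is true.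

\subsection{Results}

From now on $d\ge5$ and $a>0$ are fixed, and
\[
\gamma=\frac{d-2}{d}\in(0,1),\qquad I=\frac{\eta_d}{\kappa_a},\qquad c^*=\frac{u_d}{\kappa_a}.
\]
The minimizer $\psi_d$ is positive and vanishes at infinity, so it is not constant and $0<I<\infty$.

\begin{theorem}\label{thm:main}
Let $d\ge5$ and $a>0$. Then
\[
\lim_{t\to\infty}t^{-\gamma}\log P(|V^a|\ge t)=-I,\qquad\text{and}\qquad\inf_{c>0}I_d^a(c)=I_d^a(c^*)=\frac{\eta_d}{\kappa_a}=I .
\]
\end{theorem}

Besides (a), (b) and (c), the proof uses only hitting probabilities of balls, the exterior Poisson kernel and the strong Markov property. Formula \eqref{eq:BBH} is used only for part (5) of the next theorem.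

Recall that random variables $X_t\ge0$ satisfy the large deviation principle (LDP) on $[0,\infty)$ with speed $t^\gamma$ and good rate function $f$ if the sets $\{f\le s\}$ are compact for $s<\infty$, if $\limsup_t t^{-\gamma}\log P(X_t\in F)\le-\inf_Ff$ for closed $F$, and if $\liminf_t t^{-\gamma}\log P(X_t\in G)\ge-\inf_Gf$ for relatively open $G$. We write $P_{x_1,x_2}$ for the law of two independent motions started at $x_1$ and $x_2$.

\begin{theorem}\label{thm:compl}
Let $d\ge5$ and $a>0$.
\begin{enumerate}
\item[(1)] \emph{(All long horizons.)} If $T_1(t),T_2(t)\in[c^*t,\infty]$, then $t^{-\gamma}\log P\big(|W_1^a(T_1(t))\cap W_2^a(T_2(t))|\ge t\big)\to-I$.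
\item[(2)] \emph{(LDP and moments.)} The variables $|V^a|/t$ satisfy the LDP on $[0,\infty)$ with speed $t^\gamma$ and good rate function $x\mapsto Ix^\gamma$. The expectation $E\exp(\theta|V^a|^\gamma)$ is finite for $\theta<I$ and infinite for $\theta>I$. Moreover $\lim_{k\to\infty}k^{-1/\gamma}(E|V^a|^k)^{1/k}=(e\gamma I)^{-1/\gamma}$.
\item[(3)] \emph{(Starting points.)} We have $\limsup_tt^{-\gamma}\log\sup_{x_1,x_2}P_{x_1,x_2}(|V^a|\ge t)\le-I$. If $\log^+|x_1(t)-x_2(t)|=o(t^\gamma)$, then $t^{-\gamma}\log P_{x_1(t),x_2(t)}(|V^a|\ge t)\to-I$.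
\item[(4)] \emph{(Localization in one ball.)} For every $\theta\in(0,1)$ there are $A_\theta<\infty$ and $\zeta_\theta>0$ such that for $t$ large
\[
P\Big(|V^a|\ge t,\ \sup_x|V^a\cap B(x,A_\theta t^{1/d})|<(1-\theta)t\Big)\le e^{-(I+\zeta_\theta)t^\gamma}.
\]
Hence, conditionally on $|V^a|\ge t$, with probability tending to $1$ some ball of radius $A_\theta t^{1/d}$ contains at least $(1-\theta)t$ of the intersection volume.
\item[(5)] \emph{(Sharpness of $c^*$.)} $I_d^a(c)>I$ for every $c<c^*$. This part uses \eqref{eq:BBH}.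
\end{enumerate}
\end{theorem}

\subsection{The easy half and the obstacle}

We drop the superscript $a$ and write $W_i=W_i^a(\infty)$, $V(t)=V^a(t)$, $V=V^a$. Since $c\mapsto|V(ct)|$ is nondecreasing, (a) shows that $c\mapsto I_d^a(c)$ is nonincreasing, and by (c) it equals $I$ on $[c^*,\infty)$. Therefore
\begin{equation}\label{eq:Ic}
I_d^a(c)\ge I=I_d^a(c^*)\qquad\text{for all }c>0,
\end{equation}
which gives the identities in Theorem~\ref{thm:main}. Since $|V|\ge|V(c^*t)|$, fact (a) also gives $\liminf_tt^{-\gamma}\log P(|V|\ge t)\ge-I$. What remains is the upper bound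
\begin{equation}\label{eq:upper}
\limsup_{t\to\infty}t^{-\gamma}\log P(|V|\ge t)\le-I .
\end{equation}

One cannot prove \eqref{eq:upper} by showing that the part of $V$ created after time $ct$ is negligible. A Brownian motion returns from distance $\varrho$ with a probability that is only polynomially small in $\varrho$, and this is free on the scale $e^{-t^\gamma}$. The two motions may wander off, meet again much later and build the intersection then. In fact the event $\{|V|\ge t,\ |V(ct)|<\varepsilon t\}$ has the same rate $I$ as $\{|V|\ge t\}$, for all $c,\varepsilon>0$ (Remark~\ref{rem:late}). So instead of discarding late times we change the paths. Section~\ref{sec:glue} shows that, for a bounded number of well separated balls of radius of order $t^{1/d}$, the long excursions between visits can be replaced by short ones at the price of a fixed factor per excursion. Section~\ref{sec:clusters} shows that almost all of $V$ lies in such a family of balls. Section~\ref{sec:main} combines the two, and Section~\ref{sec:compl} proves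 the remaining parts of Theorem~\ref{thm:compl}.

\medskip\noindent\textbf{Conventions.} The letters $C,c_1,c_2,\dots$ denote positive finite constants that depend only on $d$ and $a$ unless we say otherwise; $C$ may change from line to line. For a single Brownian motion $\beta$ started at $x$ we write $P_x$ and $W=\bigcup_{s\ge0}B(\beta_s,a)$. For measures, $\nu\le\nu'$ means $\nu(E)\le\nu'(E)$ for all measurable $E$; such inequalities may be multiplied to give inequalities between product measures. Throughout,
\[
p=1+\frac{d}{2(d-2)}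
\]
is the midpoint of the interval $(\frac d{d-2},2)$, which is nonempty because $d\ge5$. Thus $1<p<2$ and $p(d-2)>d$.

\section{Hitting estimates}\label{sec:prelim}

We use two classical formulas. Let $\tau$ be the hitting time of $B(0,R)$ and $\varsigma_R$ the normalized surface measure on $\partial B(0,R)$. For $|x|>R$,
\begin{equation}\label{eq:poisson}
P_x(\tau<\infty)=\Big(\frac R{|x|}\Big)^{d-2},\qquad P_x(\tau<\infty,\ \beta_\tau\in dz)=\omega_R(x,z)\,\varsigma_R(dz),\quad \omega_R(x,z)=R^{d-2}\,\frac{|x|^2-R^2}{|x-z|^d}.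
\end{equation}

\subsection{Hitting several balls}

For $\varrho>0$ put $h_\varrho(x)=\min\{1,(2\varrho/|x|)^{d-2}\}$, with $h_\varrho(0)=1$. The factor $2$ makes $h_\varrho$ a bound that is uniform over the starting point in a ball.

\begin{lemma}\label{lem:chain}
Let $\varrho>0$, $y_0,\dots,y_n\in\mathbb{R}^d$ and $x\in B(y_0,\varrho)$. Then
\[
P_x\big(\beta\text{ hits }B(y_i,\varrho)\text{ for all }1\le i\le n\big)\le\sum_\pi\prod_{i=1}^nh_\varrho(y_{\pi(i)}-y_{\pi(i-1)}),
\]
where $\pi$ runs over the permutations of $\{1,\dots,n\}$ and $\pi(0)=0$.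
\end{lemma}

\begin{proof}
If $x'\in B(y,\varrho)$, then $P_{x'}(\beta\text{ hits }B(y',\varrho))\le h_\varrho(y'-y)$. Indeed, the right side is $1$ if $|y-y'|\le2\varrho$; otherwise $|x'-y'|\ge|y-y'|-\varrho\ge|y-y'|/2>\varrho$ and \eqref{eq:poisson} applies. Let $T_i$ be the hitting time of $B(y_i,\varrho)$. On $\{T_1\le\dots\le T_n<\infty\}$ the path after $T_{n-1}$ starts in $B(y_{n-1},\varrho)$ and hits $B(y_n,\varrho)$. The strong Markov property at $T_{n-1},T_{n-2},\dots,T_1$ gives $P_x(T_1\le\dots\le T_n<\infty)\le\prod_{i=1}^nh_\varrho(y_i-y_{i-1})$. Sum over the possible orders of the $T_i$.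
\end{proof}

We shall sum over centers in a lattice $r\mathbb{Z}^d$. For $u>0$ and an exponent $p'$ with $p'(d-2)>d$ let
\[
\Sigma_{p'}(u)=\sum_{z\in\mathbb{Z}^d}h_u(z)^{p'}<\infty ,
\]
so that $\sum_{y\in r\mathbb{Z}^d}h_\varrho(y)^{p'}=\Sigma_{p'}(\varrho/r)$. Both $p'=p$ and $p'=2$ are allowed. For $\mathbf y=(y_1,\dots,y_n)$ let $\Pi_\varrho(\mathbf y)$ be the probability that a Brownian motion from $0$ hits all balls $B(y_i,\varrho)$; for $n=0$ it is $1$. Lemma~\ref{lem:chain} with $x=y_0=0$ and the inequality $(\sum_\pi x_\pi)^p\le(n!)^{p-1}\sum_\pi x_\pi^p$ bound $\Pi_\varrho(\mathbf y)^p$. For fixed $\pi$ the increments $y_{\pi(i)}-y_{\pi(i-1)}$ range freely over the lattice, so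
\begin{equation}\label{eq:Pisum}
\sum_{\mathbf y\in(r\mathbb{Z}^d)^n}\Pi_\varrho(\mathbf y)^p\le(n!)^p\,\Sigma_p(\varrho/r)^n .
\end{equation}

\subsection{Volume and time spent in a set}

Let $g(x)=c_d|x|^{2-d}$ be the Green function, that is, the integral over all times of the transition density. For measurable $F\subset\mathbb{R}^d$ put
\[
\Lambda(F)=\sup_z\int_Fh_a(z-y)\,dy,\qquad G(F)=\sup_z\int_Fg(z-y)\,dy,\qquad\mathcal{L}(F)=\int_0^\infty1_F(\beta_s)\,ds .
\]
The numbers $\Lambda(F)$ and $G(F)$ bound the expected volume of $W\cap F$ and the expected occupation time $\mathcal{L}(F)$ from any starting point. The next lemma says that they also set the scale of exponential tails.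

\begin{lemma}\label{lem:tails}
Let $0<\Lambda<\infty$, $x\in\mathbb{R}^d$ and $s\ge0$. If $\Lambda(F)\le\Lambda$, then $P_x(|W\cap F|\ge s)\le2e^{-s/(2\Lambda)}$. If $G(F)\le\Lambda$, then $P_x(\mathcal{L}(F)\ge s)\le2e^{-s/(2\Lambda)}$.
\end{lemma}

\begin{proof}
We have $E_x|W\cap F|^n=\int_{F^n}P_x(y_1,\dots,y_n\in W)\,d\mathbf y$, and $y\in W$ means that $\beta$ hits $B(y,a)$. Apply Lemma~\ref{lem:chain} with $\varrho=a$ and $y_0=x$, and integrate each product first over $y_{\pi(n)}$, then over $y_{\pi(n-1)}$, and so on. This gives $E_x|W\cap F|^n\le n!\,\Lambda^n$, hence $E_x\exp(|W\cap F|/(2\Lambda))\le\sum_n2^{-n}=2$, and Markov's inequality concludes. For the occupation time, ordering the $n$ time variables and using the Markov property gives $E_x\mathcal{L}(F)^n=n!\int_{F^n}\prod_{i=1}^ng(y_i-y_{i-1})\,d\mathbf y\le n!\,\Lambda^n$ with $y_0=x$, and the rest is the same.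
\end{proof}

Both $\Lambda(\cdot)$ and $G(\cdot)$ are subadditive under unions. If $F$ lies in a ball $B$, the suprema may be restricted to $z\in B$: the projection onto the convex set $B$ does not increase the distance to any point of $B$, and both kernels are nonincreasing in $|z-y|$. If $B$ has radius $\varrho$, then $B\subset B(z,2\varrho)$ for $z\in B$, and $\int_{|w|\le2\varrho}|w|^{2-d}dw=C\varrho^2$. So
\begin{equation}\label{eq:ballpot}
\Lambda(F)\le C\varrho^2\quad\text{and}\quad G(F)\le C\varrho^2\qquad\text{if $F$ lies in a ball of radius $\varrho$.}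
\end{equation}
With $\varrho$ of order $t^{1/d}$ and $s$ of order $t$, Lemma~\ref{lem:tails} produces the exponent $t/t^{2/d}=t^\gamma$.

\subsection{Entering a ball}

The gluing rests on one fact. Seen from distance $LR$, the entrance law of $B(0,R)$ is comparable to $L^{2-d}\varsigma_R$ from above and from below, with constants that do not depend on $L$, and the lower bound survives if the motion is required to enter within the diffusive time $(LR)^2$.

\begin{lemma}\label{lem:entrance}
There are $L_0\ge2$ and $T_0>0$, depending only on $d$, such that the following holds for $R>0$, $L\ge L_0$, $s_0=T_0(LR)^2$ and the hitting time $\tau$ of $B(0,R)$.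
\begin{enumerate}
\item[(i)] If $|x|\ge2R$, then $\omega_R(x,z)\le2^d(R/|x|)^{d-2}$ for $|z|=R$.
\item[(ii)] If $|e|=LR$, then $P_e(\tau\le s_0,\ \beta_\tau\in dz)\ge\frac14L^{2-d}\varsigma_R(dz)$.
\item[(iii)] If $\tau'$ is the hitting time of $\partial B(0,R)$, then $P_0(\tau'\le s_0,\ \beta_{\tau'}\in dz)\ge\frac12\varsigma_R(dz)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $|x-z|\ge|x|-R\ge|x|/2$, we have $\omega_R(x,z)\le R^{d-2}|x|^2(2/|x|)^d$.

(ii) By Brownian scaling we may take $LR=1$; the target has radius $\varrho=1/L$, and $|e|=1$. The entrance time has no exponential tail, so we first confine the path: let $\sigma$ be the exit time from $B(0,2)$. For $|z|=\varrho$, formula \eqref{eq:poisson} gives $\omega_\varrho(x,z)\ge\varrho^{d-2}(1-\varrho^2)(1+\varrho)^{-d}$ if $|x|=1$, and $\omega_\varrho(x,z)\le\varrho^{d-2}2^{2-d}(1-\varrho/2)^{-d}$ if $|x|=2$. By the strong Markov property at $\sigma$, the measure $P_e(\tau<\sigma,\ \beta_\tau\in dz)$ has density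
\[
\omega_\varrho(e,z)-E_e[\omega_\varrho(\beta_\sigma,z);\ \sigma<\tau]\ge\varrho^{d-2}\big[(1-\varrho^2)(1+\varrho)^{-d}-\tfrac18(1-\varrho/2)^{-d}\big]
\]
with respect to $\varsigma_\varrho$, where we used $2^{2-d}\le\frac18$. The bracket tends to $\frac78$ as $\varrho\to0$, so it is at least $\frac12$ for $L\ge L_0$.

It remains to subtract the paths with $T_0<\tau<\sigma$. Let $\vartheta=\sup_{|x|\le2}P_x(|\beta_1|\le2)<1$. Then $P_e(\sigma>T)\le\vartheta^{\lfloor T\rfloor}$, and the Markov property at time $T-1$ shows that for $T\ge1$ the law of $\beta_T$ on $\{\sigma>T\}$ has density at most $(2\pi)^{-d/2}P_e(\sigma>T-1)\le C\vartheta^{T}$. By the Markov property at time $T_0\ge1$,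
\[
P_e(T_0<\tau<\sigma,\ \beta_\tau\in dz)\le C\vartheta^{T_0}\int_{\varrho<|x|<2}\omega_\varrho(x,z)\,dx\ \varsigma_\varrho(dz).
\]
For $|z|=\varrho<|x|$ we have $|x|^2-\varrho^2=(|x|-\varrho)(|x|+\varrho)\le|x-z|(|x-z|+2\varrho)$, so the integral is at most $\varrho^{d-2}\int_{|w|\le3}(|w|^{2-d}+2\varrho|w|^{1-d})\,dw\le C\varrho^{d-2}$. Choose $T_0$ so large that the last display is at most $\frac14\varrho^{d-2}\varsigma_\varrho(dz)$.

(iii) Increase $T_0$ so that $T_0\ge2/d$. Since $E_0\tau'=R^2/d$, Markov's inequality gives $P_0(\tau'>s_0)\le P_0(\tau'>T_0R^2)\le\frac12$. By rotational invariance, $\beta_{\tau'}$ has law $\varsigma_R$ and is independent of $\tau'$.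
\end{proof}

\section{Cutting and gluing}\label{sec:glue}

\subsection{Pieces and links}

Let $R\ge a$, $L\ge L_0$, $m\ge0$, $y_0=0$ and $\mathbf y=(y_1,\dots,y_m)$. We call $\mathbf y$ \emph{separated} if $|y_k-y_l|>2LR$ for all $k\ne l$ in $\{0,\dots,m\}$. Put $B_k=B(y_k,R)$ and $B_k^L=B(y_k,LR)$; for separated $\mathbf y$ the balls $B_k^L$ are disjoint. We refer to the index $k$ as a \emph{cluster}.

Let $\beta$ start at $0$. Set $\tau_0=0$. If $\tau_{i-1}<\infty$, then $\beta_{\tau_{i-1}}\in B_{k_i}$ for a unique $k_i$; let $\sigma_i$ be the first time after $\tau_{i-1}$ at which $\beta$ reaches $\partial B^L_{k_i}$, and let $\tau_i=\inf\{s\ge\sigma_i:\beta_s\in\bigcup_lB_l\}$. The \emph{pieces} are the paths $\beta[\tau_{i-1},\sigma_i]$, the \emph{links} are the paths $\beta[\sigma_i,\tau_i]$, and $k_1=0$; see Figure~\ref{fig:pieces}. Let $J=1+\#\{i\ge1:\tau_i<\infty\}$ be the number of pieces and $S=\sum_{i\le J}(\sigma_i-\tau_{i-1})$ their total duration. By transience $\beta$ visits $\bigcup_lB_l$ only during a bounded time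 interval, and each piece has diameter at least $(L-1)R$, so $J<\infty$ almost surely.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0) circle (0.6); \draw[gray] (0,0) circle (1.6);
\draw (5,0) circle (0.6); \draw[gray] (5,0) circle (1.6);
\fill (0,0) circle (1.2pt); \fill (5,0) circle (1.2pt);
\node at (-0.22,-0.15) {$0$}; \node at (5.3,-0.12) {$y_1$};
\draw[very thick] (0,0) .. controls (-0.9,0.7) and (0.2,0.5) .. (0.8,1.386);
\draw[dashed,->] (0.8,1.386) .. controls (2,2.2) and (4,1.6) .. (4.7,0.52);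
\draw[very thick] (4.7,0.52) .. controls (5.5,0.4) and (4.1,-0.3) .. (4.2,-1.386);
\draw[dashed,->] (4.2,-1.386) .. controls (3,-2.2) and (1,-1.6) .. (0.3,-0.52);
\draw[very thick] (0.3,-0.52) .. controls (0.1,-0.1) and (-0.6,-1.2) .. (-1.504,-0.547);
\draw[dotted,thick,->] (-1.504,-0.547) .. controls (-2,-0.2) and (-2.4,-0.8) .. (-3,-0.6);
\node at (0.05,1.05) {$Z_1$}; \node at (3.85,-0.55) {$Z_2$}; \node at (-0.65,-1.05) {$Z_3$};
\node at (-1.55,1.3) {$B_0^L$}; \node at (6.55,1.3) {$B_1^L$};
\node at (0.95,0.05) {$B_0$}; \node at (5.95,0.2) {$B_1$};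
\end{tikzpicture}
\caption{A Brownian path from $0$ and two clusters, each consisting of a small ball $B_k$ of radius $R$ and a large ball $B_k^L$ of radius $LR$. A piece (thick) starts in a small ball and ends on the boundary of the large ball around it. A link (dashed) runs from there to the next entrance into a small ball. Here there are three pieces, in the clusters $0,1,0$, and then the path escapes (dotted).}
\label{fig:pieces}
\end{figure}

The point of the decomposition is that the links do not contribute to
\[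
\Phi_k=|V\cap B(y_k,R-a)| .
\]
If $x\in B(y_k,R-a)$ is within distance $a$ of $\beta_s$, then $\beta_s\in B_k$. The time $s$ is then neither in an interval $(\sigma_i,\tau_i)$ nor after $\sigma_J$, so it belongs to a piece, and this piece lies in $B_k^L$. Hence $\Phi_k$ is determined by the pieces of the two motions in cluster $k$.

The number and the duration of the pieces are easy to control. A link starts at a point $e\in\partial B_k^L$, and $|e-y_l|\ge LR$ for every $l$: for $l=k$ with equality, and for $l\ne k$ because $|e-y_l|\ge|y_k-y_l|-LR$. By \eqref{eq:poisson} the link ends with probability at most $(m+1)L^{2-d}$. Also $S\le\mathcal{L}(\bigcup_kB_k^L)$, and $G(\bigcup_kB^L_k)\le C(m+1)(LR)^2$ by \eqref{eq:ballpot}. With Lemma~\ref{lem:tails}, for $j\ge0$ and $T\ge0$,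
\begin{equation}\label{eq:JS}
P_0(J>j)\le\big((m+1)L^{2-d}\big)^j,\qquad P_0(S>T)\le2\exp\Big(-\frac{c_1T}{(m+1)(LR)^2}\Big).
\end{equation}

Let $\mathcal{P}$ be the space of continuous paths $Z:[0,\zeta(Z)]\to\mathbb{R}^d$ of finite duration $\zeta(Z)$, and let $e(Z)$ be the endpoint. We regard the $i$-th piece, shifted in time to start at $0$ and translated by $-y_{k_i}$, as an element $Z_i\in\mathcal{P}$. For $|z|\le R$ let $\mu_z$ be the law on $\mathcal{P}$ of a Brownian motion started at $z$ and stopped on $\partial B(0,LR)$, and let $\mu=\int\varsigma_R(dz)\,\mu_z$. Finally $s_0=T_0(LR)^2$ as in Lemma~\ref{lem:entrance}, and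
\[
C_*=2^{d+2}.
\]

\subsection{The case of one ball}\label{sec:oneball}

Take $m=0$ and consider the first two pieces. By the strong Markov property at $\sigma_1$ and $\tau_1$, the law of $(Z_1,Z_2)$ on $\{\tau_1<\infty\}$ is
\[
\mu_0(dZ_1)\int\omega_R(e(Z_1),z)\,\varsigma_R(dz)\,\mu_z(dZ_2)\ \le\ 2^dL^{2-d}\,\mu_0\otimes\mu ,
\]
by Lemma~\ref{lem:entrance}(i) with $|e(Z_1)|=LR$. In the same way, by Lemma~\ref{lem:entrance}(ii), the law of $(Z_1,Z_2)$ on $\{\tau_1-\sigma_1\le s_0\}$ is at least $\frac14L^{2-d}\mu_0\otimes\mu$. The factors $L^{2-d}$ cancel, and for every measurable $E\subset\mathcal{P}^2$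
\[
P_0\big(\tau_1<\infty,\ (Z_1,Z_2)\in E\big)\le C_*\,P_0\big(\tau_1-\sigma_1\le s_0,\ (Z_1,Z_2)\in E\big).
\]
So a link of arbitrary length can be replaced by a link of length at most $s_0$, without changing the pieces, at the price $C_*$.

We count what this costs when $R=At^{1/d}$ with $A$ fixed. Let $K>0$. By \eqref{eq:JS}, outside an event of probability $3e^{-Kt^\gamma}$ a motion has at most $j_*=\lceil Kt^\gamma/((d-2)\log L)\rceil$ pieces, of total duration at most $Mt$, where $M$ depends on $A,L,K$. After all links have been shortened, the pieces are complete by time $Mt+j_*s_0$, which is at most $ct$ for a constant $c$ because $j_*=O(t^\gamma)$, $s_0=O(t^{2/d})$ and $\gamma+2/d=1$. Paying $C_*$ for each link of each motion and summing over the numbers of pieces, we get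
\[
P(\Phi_0\ge t)\le6e^{-Kt^\gamma}+j_*^2\,C_*^{2j_*}P(|V(ct)|\ge t);
\]
the second term is the case $m=0$ of Proposition~\ref{prop:decouple} below. By (a) and \eqref{eq:Ic},
\[
\limsup_{t\to\infty}t^{-\gamma}\log P(\Phi_0\ge t)\le\max\Big\{-K,\ \frac{2K\log C_*}{(d-2)\log L}-I\Big\}.
\]
Taking $K=I$ and letting $L\to\infty$ gives the bound $-I$. The horizon $c$ grows with $L$, which is harmless because \eqref{eq:Ic} holds for every $c$. The price per link is independent of $L$, while the number of links decreases like $1/\log L$. This is the mechanism of the proof.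

\subsection{Several balls}

With several clusters there are two new points. The pieces in different clusters must be attached to different, independent motions, each started at the origin so that (a) applies. And the comparison must retain a weight that can be summed over the unknown positions $\mathbf y$.

The comparison motions are defined as follows. Let $n\ge1$, and let $\beta$ start at $0$, with pieces defined for the single ball $B(0,R)$. Let $\widehat\nu^{\,0}_n$ be the law of $(Z_1,\dots,Z_n)$ on the event $\{\tau_i-\sigma_i\le s_0\text{ for }1\le i<n\}$. In a cluster $k\ge1$ the first piece starts on the sphere $\partial B_k$ rather than at the center, so we need a second version: let $\widehat\nu^{\,1}_n$ be defined in the same way, but with $\tau_0$ replaced by the hitting time of $\partial B(0,R)$ and with the additional requirement $\tau_0\le s_0$. These are subprobability measures on $\mathcal{P}^n$. In both versions, on the defining event,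
\begin{equation}\label{eq:endtime}
\sigma_n\le\zeta(Z_1)+\dots+\zeta(Z_n)+ns_0 .
\end{equation}

\begin{lemma}\label{lem:glued}
For $n\ge1$, $\widehat\nu^{\,0}_n\ge(\frac14L^{2-d})^{n-1}\mu_0\otimes\mu^{\otimes(n-1)}$ and $\widehat\nu^{\,1}_n\ge\frac12(\frac14L^{2-d})^{n-1}\mu^{\otimes n}$.
\end{lemma}

\begin{proof}
For $n=1$ we have $\widehat\nu^{\,0}_1=\mu_0$, and $\widehat\nu^{\,1}_1\ge\frac12\mu$ by Lemma~\ref{lem:entrance}(iii). For $n\ge2$ and either version, the strong Markov property at $\sigma_{n-1}$ and $\tau_{n-1}$ gives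
\[
\widehat\nu_n(dZ_1,\dots,dZ_n)=\widehat\nu_{n-1}(dZ_1,\dots,dZ_{n-1})\int P_{e(Z_{n-1})}(\tau\le s_0,\ \beta_\tau\in dz)\,\mu_z(dZ_n),
\]
with $\tau$ the hitting time of $B(0,R)$. By Lemma~\ref{lem:entrance}(ii), $\widehat\nu_n\ge\frac14L^{2-d}\,\widehat\nu_{n-1}\otimes\mu$.
\end{proof}

Now let $\mathbf y$ be separated and let $\mathbf k=(k_1,\dots,k_j)$ be a sequence in $\{0,\dots,m\}$ with $k_1=0$. Let $\nu_{\mathbf k}$ be the law of $(Z_1,\dots,Z_j)$ on the event that $J\ge j$ and the first $j$ pieces lie in the clusters $k_1,\dots,k_j$. For any $\mathbf y\in(\mathbb{R}^d)^m$ put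
\[
\mathcal{G}(\mathbf y)=\sum_{\mathcal{T}}\prod_{\{k,l\}\in \mathcal{T}}h_{LR}(y_k-y_l),
\]
where $\mathcal{T}$ runs over the trees with vertex set $\{0,\dots,m\}$; for $m=0$, $\mathcal{G}=1$.

\begin{lemma}\label{lem:dominate}
Suppose that every $k\in\{0,\dots,m\}$ occurs in $\mathbf k$, say $n_k\ge1$ times. Identify $\mathcal{P}^j$ with $\mathcal{P}^{n_0}\times\dots\times\mathcal{P}^{n_m}$ by grouping the coordinates $i$ according to $k_i$, keeping their order within each group. Then
\[
\nu_{\mathbf k}\le2^m\,C_*^{\,j}\,\mathcal{G}(\mathbf y)\ \widehat\nu^{\,0}_{n_0}\otimes\widehat\nu^{\,1}_{n_1}\otimes\dots\otimes\widehat\nu^{\,1}_{n_m}.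
\]
\end{lemma}

\begin{proof}
\emph{One link.} Let $e\in\partial B_k^L$ and let $\tau$ be the hitting time of $\bigcup_lB_l$. Let $\varsigma^{(l)}$ be the normalized surface measure on $\partial B_l$. On $\partial B_l$ the law of $\beta_\tau$ on $\{\tau<\infty\}$ is at most the hitting distribution of $B_l$ alone, which is at most $2^d(R/|e-y_l|)^{d-2}\varsigma^{(l)}$ by Lemma~\ref{lem:entrance}(i), since $|e-y_l|\ge LR\ge2R$. If $l=k$, then $(R/|e-y_l|)^{d-2}=L^{2-d}$. If $l\ne k$, then $|e-y_l|\ge|y_k-y_l|-LR\ge|y_k-y_l|/2$, so $(R/|e-y_l|)^{d-2}\le L^{2-d}(2LR/|y_k-y_l|)^{d-2}$, and $2LR/|y_k-y_l|<1$. In both cases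
\[
P_e(\tau<\infty,\ \beta_\tau\in dz)\le2^dL^{2-d}\,h_{LR}(y_k-y_l)\,\varsigma^{(l)}(dz)\qquad\text{on }\partial B_l .
\]

\emph{A product bound.} By the strong Markov property at $\sigma_{j-1}$ and $\tau_{j-1}$, the measure $\nu_{\mathbf k}$ arises from $\nu_{(k_1,\dots,k_{j-1})}$ by integrating $\mu_{z-y_{k_j}}(dZ_j)$ against $P_e(\tau<\infty,\beta_\tau\in dz)$ over $\partial B_{k_j}$, with $e=y_{k_{j-1}}+e(Z_{j-1})$. Since $\nu_{(0)}=\mu_0$, induction gives
\[
\nu_{\mathbf k}\le(2^dL^{2-d})^{j-1}\prod_{i<j}h_{LR}(y_{k_i}-y_{k_{i+1}})\ \mu_0\otimes\mu^{\otimes(j-1)} .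
\]

\emph{Regrouping.} The right side is a product measure, so grouping turns it into $\mu_0\otimes\mu^{\otimes(n_0-1)}$ for cluster $0$ and $\mu^{\otimes n_k}$ for cluster $k\ge1$. Lemma~\ref{lem:glued} bounds these by $(4L^{d-2})^{n_0-1}\widehat\nu^{\,0}_{n_0}$ and $2(4L^{d-2})^{n_k-1}\widehat\nu^{\,1}_{n_k}$. Since $\sum_k(n_k-1)=j-m-1$, the numerical factor is
\[
2^{d(j-1)}\,4^{\,j-m-1}\,2^m\,L^{(2-d)(j-1)-(2-d)(j-m-1)}\le2^mC_*^{\,j}L^{(2-d)m}\le2^mC_*^{\,j}.
\]
(For $\mathbf k=(0,1,0)$, as in Figure~\ref{fig:pieces}, two links are cut and one short link, from $Z_1$ to $Z_3$, is inserted.)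

\emph{The tree.} For $l\ge1$ let $\operatorname{par}(l)$ be the entry of $\mathbf k$ immediately before the first occurrence of $l$. Then $\operatorname{par}(l)$ first occurs earlier than $l$, so iterating $\operatorname{par}$ leads from any $l$ to $0$, and the $m$ edges $\{\operatorname{par}(l),l\}$ form a tree on $\{0,\dots,m\}$. They come from $m$ distinct steps of $\mathbf k$. Bounding the other factors by $h_{LR}\le1$, we get $\prod_{i<j}h_{LR}(y_{k_i}-y_{k_{i+1}})\le\mathcal{G}(\mathbf y)$.
\end{proof}

One factor $\mathcal{G}(\mathbf y)$ is not summable over a lattice when $m\ge1$, since $\sum_z|z|^{2-d}=\infty$. But both motions must visit all clusters, so $\mathcal{G}$ appears squared. Let $\mathfrak{t}_m$ be the number of trees on $\{0,\dots,m\}$. By the Cauchy--Schwarz inequality, $\mathcal{G}(\mathbf y)^2\le\mathfrak{t}_m\sum_{\mathcal{T}}\prod_{\{k,l\}\in\mathcal{T}}h_{LR}(y_k-y_l)^2$. For a fixed tree, sum over $y_l\in r\mathbb{Z}^d$ for a leaf $l\ne0$, which gives the factor $\Sigma_2(LR/r)$, remove the leaf, and repeat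 until only the vertex $0$ is left. Thus, for $r>0$,
\begin{equation}\label{eq:Gsum}
\sum_{\mathbf y\in(r\mathbb{Z}^d)^m}\mathcal{G}(\mathbf y)^2\le\mathfrak{t}_m^2\,\Sigma_2(LR/r)^m<\infty .
\end{equation}
The condition $2(d-2)>d$ behind this is the one that makes \eqref{eq:mean} finite.

We now apply Lemma~\ref{lem:dominate} to both motions. Let $J_i$ and $S_i$ be the number and total duration of the pieces of $\beta_i$.

\begin{proposition}\label{prop:decouple}
Let $R\ge a$, $L\ge L_0$, let $\mathbf y$ be separated, and let $j_*\ge1$, $T>0$ and $v_0,\dots,v_m\ge0$. Let $\mathcal{E}$ be the event that both motions hit all balls $B_k$, that $J_i\le j_*$ and $S_i\le T$ for $i=1,2$, and that $\Phi_k\ge v_k$ for all $k$. Then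
\[
P(\mathcal{E})\le4^m\,j_*^2\,\big[(m+1)C_*\big]^{2j_*}\,\mathcal{G}(\mathbf y)^2\prod_{k=0}^mP\big(|V(T+j_*s_0)|\ge v_k\big).
\]
\end{proposition}

\begin{proof}
For finite families $\mathcal{Z},\mathcal{Z}'$ of paths in $\mathcal{P}$ let $\Phi(\mathcal{Z},\mathcal{Z}')$ be the volume of the set of $x\in B(0,R-a)$ that are within distance $a$ of some path in $\mathcal{Z}$ and of some path in $\mathcal{Z}'$. Fix sequences $\mathbf k^1,\mathbf k^2$ of lengths $j_1,j_2\le j_*$, and consider the part of $\mathcal{E}$ on which $J_i=j_i$ and the pieces of $\beta_i$ lie in the clusters listed in $\mathbf k^i$. It is empty unless every $k$ occurs in both sequences, say $n_k^i\ge1$ times in $\mathbf k^i$. Let $\mathcal{Z}_k^i\in\mathcal{P}^{n_k^i}$ be the family of translated pieces of $\beta_i$ in cluster $k$. Because $J_i=j_i$, these are all the pieces, and $\Phi_k=\Phi(\mathcal{Z}_k^1,\mathcal{Z}_k^2)$. So $(\mathcal{Z}^1_k,\mathcal{Z}^2_k)\in E_k$ for each $k$, where $E_k\subset\mathcal{P}^{n_k^1}\times\mathcal{P}^{n_k^2}$ is the set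 of pairs of families, each of total duration at most $T$, with $\Phi\ge v_k$. By independence of $\beta_1,\beta_2$ and Lemma~\ref{lem:dominate}, this part of $\mathcal{E}$ has probability at most
\[
4^mC_*^{\,j_1+j_2}\mathcal{G}(\mathbf y)^2\prod_{k=0}^m\big(\widehat\nu_{n_k^1}\otimes\widehat\nu_{n_k^2}\big)(E_k),
\]
with version $0$ of $\widehat\nu$ for $k=0$ and version $1$ for $k\ge1$. The $k$-th factor is the probability of an event for two independent Brownian motions from $0$. On it, by \eqref{eq:endtime}, the pieces in question end before time $T+j_*s_0$, so $|V(T+j_*s_0)|\ge\Phi\ge v_k$. There are at most $(m+1)^j$ sequences of length $j$, and $\sum_{j=1}^{j_*}[(m+1)C_*]^j\le j_*[(m+1)C_*]^{j_*}$.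
\end{proof}

\section{Reduction to boundedly many clusters}\label{sec:clusters}

To use Proposition~\ref{prop:decouple} we need a separated family of balls that carries almost all of $V$. The number of balls must be bounded independently of $t$, and also of $L$, since $L\to\infty$ at the end.

\begin{proposition}\label{prop:clusters}
Let $\varepsilon\in(0,1/8)$ and $K>0$. There are $\delta>0$, an integer $N\ge1$ and $C_0<\infty$, depending only on $\varepsilon,K,d,a$, and for all large $t$ an event $\Omega_t$ with $P(\Omega_t^c)\le C_0e^{-Kt^\gamma}$, such that the following holds with $r=\delta t^{1/d}\ge a$ and $b=(\sqrt d+1)r$. For every $L\ge2$, on $\Omega_t\cap\{|V|\ge t\}$ there are $\iota,m\in\{0,\dots,N\}$ and $\mathbf y\in(r\mathbb{Z}^d)^m$, separated for $L$ and $R=b(2L+1)^\iota$, such that both motions hit all balls $B_k$ and $\sum_{k=0}^m\Phi_k\ge(1-3\varepsilon)t$.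
\end{proposition}

We cut space into boxes $Q_z=rz+[0,r)^d$, $z\in\mathbb{Z}^d$, and show in turn that little of $V$ is extremely far away, that little of $V$ lies in boxes which one of the sausages fills sparsely, and that few boxes are filled densely by both. Fix $\varepsilon$ and $K$. The parameters are chosen in the order $\delta,\rho,N$, and $t$ is always so large that $r\ge a$.

\subsection{The far region}

\begin{lemma}\label{lem:far}
Let $D=e^{Kt^\gamma}$. For $t$ large, $P(|V\setminus B(0,D)|\ge\varepsilon t)\le e^{-Kt^\gamma}$.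
\end{lemma}

\begin{proof}
As in \eqref{eq:mean}, $E|V\setminus B(0,D)|\le\int_{|y|>D}(a/|y|)^{2(d-2)}dy=CD^{4-d}\le Ce^{-Kt^\gamma}$, because $d\ge5$. Markov's inequality gives the claim once $\varepsilon t\ge C$.
\end{proof}

The radius $D$ is huge, but a union bound over $CD^d=Ce^{dKt^\gamma}$ points costs only a constant in the rate. The next lemma can afford this.

\subsection{Sparse boxes}

For $\rho>0$ and $i=1,2$ let $U_i$ be the union of the boxes $Q_z$ with $|W_i\cap Q_z|\le\rho r^d$. If $W_1$ is thinly spread, the set $W_1\cap U_1$ has a small potential $\Lambda$, and by Lemma~\ref{lem:tails} it is expensive for $W_2$ to cover a volume $\varepsilon t$ of it.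

\begin{lemma}\label{lem:sparse}
There are $\delta,\rho>0$, depending only on $\varepsilon,K,d,a$, such that for $t$ large and $i=1,2$, $P(|V\cap U_i\cap B(0,D)|\ge\varepsilon t)\le3e^{-Kt^\gamma}$.
\end{lemma}

\begin{proof}
By symmetry take $i=1$. The set $F=W_1\cap U_1\cap B(0,D)$ is determined by $\beta_1$, and $V\cap U_1\cap B(0,D)=W_2\cap F$. Put $\delta_1=\varepsilon/(2K)$. If $\Lambda(F)\le\delta_1t^{2/d}$, then Lemma~\ref{lem:tails}, applied to $W_2$ conditionally on $\beta_1$, bounds the probability of $|W_2\cap F|\ge\varepsilon t$ by $2\exp(-\varepsilon t/(2\delta_1t^{2/d}))=2e^{-Kt^\gamma}$. It remains to show that $\Lambda(F)\le\delta_1t^{2/d}$ outside an event of probability $e^{-Kt^\gamma}$.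

\emph{Reduction to a finite set of points.} The supremum in $\Lambda(F)$ may be restricted to $z\in B(0,D)$. If $|z-z'|\le a$, then $h_a(z-y)\le C_2h_a(z'-y)$ with $C_2=(3/2)^{d-2}$. Indeed, if $|z-y|\le2a$, then $|z'-y|\le3a$ and $h_a(z'-y)\ge(2/3)^{d-2}$; if $|z-y|>2a$, then $|z'-y|\le\frac32|z-y|$. Let $\mathcal{N}$ be a set of at most $CD^d$ points such that every point of $B(0,D)$ is within $a$ of $\mathcal{N}$. Then
\[
\Lambda(F)\le C_2\max_{z\in\mathcal{N}}\Lambda_z,\qquad\Lambda_z=\int_{W_1\cap U_1}h_a(z-y)\,dy .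
\]
Put $X=\delta_1t^{2/d}/(3C_2)$. It suffices to show $P(\Lambda_z>3X)\le Ce^{-(d+2)Kt^\gamma}$ uniformly in $z$, since $Ce^{dKt^\gamma}e^{-(d+2)Kt^\gamma}\le e^{-Kt^\gamma}$ for $t$ large.

Fix $z$, let $R_i=2^ir$ for $i\ge0$, and split the integral into the ball $|y-z|<r$ and the shells $R_i\le|y-z|<R_{i+1}$. Let $R^*=\xi t^{1/d}$, with $\xi$ chosen below. On the $i$-th shell $h_a(z-y)\le(2a/R_i)^{d-2}$.

\emph{Distances below $r$.} Sparseness says nothing inside one box, so we use that boxes are small. The contribution is at most $Cr^2=C\delta^2t^{2/d}$, and we fix $\delta$ so that this is at most $X$.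

\emph{Shells with $R_i\le R^*$.} A box that meets the $i$-th shell lies in $B(z,(2+\sqrt d)R_i)$, so there are at most $C(R_i/r)^d$ of them, and the shell contains at most $C\rho R_i^d$ of the volume of $W_1\cap U_1$. It contributes at most $C\rho R_i^2$. The sum over $R_i\le R^*$ is at most $C\rho\xi^2t^{2/d}$, which is at most $X$ for $\xi=c_2(\delta_1/\rho)^{1/2}$ with $c_2$ small. Note that $\xi\to\infty$ as $\rho\downarrow0$.

\emph{Shells with $R_i>R^*$.} Here the deterministic bounds $C\rho R_i^2$ are no longer summable, and we use that one sausage is unlikely to put much volume in a large ball. The $i$-th shell contributes at most $(2a/R_i)^{d-2}|W_1\cap B(z,2R_i)|$. The $k$-th such radius, $k\ge0$, satisfies $R_i/R^*\ge2^k$, so the weights $(R^*/R_i)^{1/2}$ have sum at most $\sum_k2^{-k/2}$. If the total contribution exceeds $X$, then for some $i$ with $R_i>R^*$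
\[
|W_1\cap B(z,2R_i)|\ge c_3\,\delta_1t^{2/d}R_i^{d-2}(R^*/R_i)^{1/2}.
\]
By Lemma~\ref{lem:tails} and \eqref{eq:ballpot}, with $\Lambda=CR_i^2$, the probability that this happens for some $i$ is at most
\[
\sum_{R_i>R^*}2\exp\Big(-c_4\delta_1t^{2/d}(R^*)^{d-4}(R_i/R^*)^{d-4-\frac12}\Big)\le\sum_{k\ge0}2\exp\big(-c_4\delta_1\xi^{d-4}\,2^{k/2}\,t^\gamma\big),
\]
where we used $d-4-\frac12\ge\frac12$ and $t^{2/d}t^{(d-4)/d}=t^\gamma$. Since $d\ge5$, the factor $\xi^{d-4}$ can be made large: fix $\rho$ so small that $c_4\delta_1\xi^{d-4}\ge(d+2)K$. For $(d+2)Kt^\gamma\ge1$ the last sum is then at most $Ce^{-(d+2)Kt^\gamma}$.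
\end{proof}

\subsection{Dense boxes}

Let $\mathcal{H}$ be the set of boxes $Q_z$ with $|W_1\cap Q_z|>\rho r^d$ and $|W_2\cap Q_z|>\rho r^d$. Filling $n$ well separated boxes densely costs a motion a factor $e^{-c_5n\rho r^{d-2}}$, by Lemma~\ref{lem:tails}, but this bound does not decay with the positions of the boxes and cannot be summed over them. Lemma~\ref{lem:chain} does decay, but it is summable only after being raised to a power larger than $d/(d-2)$. Two motions provide the total power $2$. We spend $p$ on summability and $2-p>0$ on the exponential gain.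

\begin{lemma}\label{lem:dense}
There are $N$ and $C_0'$, depending only on $\varepsilon,K,d,a$, such that $P(\#\mathcal{H}\ge N)\le C_0'e^{-Kt^\gamma}$ for $t$ large.
\end{lemma}

\begin{proof}
Let $n\ge1$, choose an integer $\ell\ge2$ with $(\ell-1)^{d-2}\ge n$, and put $N=n(2\ell)^d$. Suppose $\#\mathcal{H}\ge N$. Select boxes of $\mathcal{H}$ one at a time, each time discarding the at most $(2\ell-1)^d$ boxes whose index is at sup-distance less than $\ell$ from the selected one. This yields $Q_{z_1},\dots,Q_{z_n}\in\mathcal{H}$ with $|z_i-z_j|_\infty\ge\ell$ for $i\ne j$. For such $\mathbf z=(z_1,\dots,z_n)$ let $E_{\mathbf z}$ be the event, for one motion from $0$, that $|W\cap Q_{z_i}|>\rho r^d$ for all $i$. Then $P(\#\mathcal{H}\ge N)\le\sum_{\mathbf z}P_0(E_{\mathbf z})^2$.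

\emph{First bound.} Let $F=\bigcup_iQ_{z_i}$. Two of the boxes are at sup-distance at least $(\ell-1)r$, so for any $x$ at most one of them has a point at sup-distance less than $(\ell-1)r/2$ from $x$. That box contributes at most $Cr^2$ to $\int_Fh_a(x-y)\,dy$, by \eqref{eq:ballpot}. The others contribute at most $nr^d\,C((\ell-1)r)^{2-d}\le Cr^2$ in total, by the choice of $\ell$. So $\Lambda(F)\le Cr^2$ with $C$ independent of $n$, and Lemma~\ref{lem:tails} gives
\[
P_0(E_{\mathbf z})\le P_0(|W\cap F|\ge n\rho r^d)\le2e^{-c_5n\rho r^{d-2}}=2e^{-c_5n\rho\delta^{d-2}t^\gamma}.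
\]

\emph{Second bound.} If $W$ meets $Q_z$, then $\beta$ comes within $a\le r$ of a point of $Q_z$ and so hits $B(rz,b)$. Hence $P_0(E_{\mathbf z})\le\Pi_b(r\mathbf z)$.

Multiply the first bound to the power $2-p$ by the second to the power $p$, and sum with \eqref{eq:Pisum}:
\[
P(\#\mathcal{H}\ge N)\le2\,e^{-(2-p)c_5n\rho\delta^{d-2}t^\gamma}\,(n!)^p\,\Sigma_p(\sqrt d+1)^n .
\]
Take $n$ so large that $(2-p)c_5n\rho\delta^{d-2}\ge K$.
\end{proof}

\subsection{Clustering}

The dense boxes may lie at all mutual distances, whereas Section~\ref{sec:glue} needs balls of one radius $R$ at distances larger than $2LR$. Since there are fewer than $N$ boxes, such a gap of scales is found by merging, after at most $N$ enlargements of the radius.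

\begin{proof}[Proof of Proposition~\ref{prop:clusters}]
Let $\Omega_t$ be the event that none of the exceptional events of Lemmas \ref{lem:far}, \ref{lem:sparse} (for $i=1,2$) and \ref{lem:dense} occurs; then $P(\Omega_t^c)\le(7+C_0')e^{-Kt^\gamma}$, and $\Omega_t$ does not depend on $L$. Let $H$ be the union of the boxes in $\mathcal{H}$. A point of $V\setminus H$ lies in $U_1\cup U_2$, so on $\Omega_t$ we have $|V\setminus H|\le3\varepsilon t$. On $\Omega_t\cap\{|V|\ge t\}$ therefore $|V\cap H|\ge(1-3\varepsilon)t$ and $\mathcal{H}=\{Q_{z_1},\dots,Q_{z_{n'}}\}$ with $n'<N$.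

Put $x_0=0$ and $x_i=rz_i$. Start with the set of centers $\{x_0,\dots,x_{n'}\}$ and $R_0=b$. We maintain the property that at stage $\iota$ every $x_i$ is within $R_\iota-b$ of some center; it holds at stage $0$. If two centers are at distance at most $2LR_\iota$, delete one of them, never $x_0$, and set $R_{\iota+1}=(2L+1)R_\iota$. A point within $R_\iota-b$ of the deleted center is within $2LR_\iota+R_\iota-b=R_{\iota+1}-b$ of the other one, so the property persists. Each stage removes a center, so the procedure stops at a stage $\iota\le N$, with centers $y_0=0,y_1,\dots,y_m\in r\mathbb{Z}^d$, $m\le N$, that are separated for $L$ and $R=R_\iota$.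

A point of $Q_{z_i}$ is within $\sqrt d\,r+R-b=R-r\le R-a$ of some $y_k$. So $V\cap H\subset\bigcup_kB(y_k,R-a)$ and $\sum_k\Phi_k\ge(1-3\varepsilon)t$. Both motions start in $B_0$. For $k\ge1$, $y_k=rz_i$ for a box $Q_{z_i}\in\mathcal{H}$, which both sausages meet, so both motions hit $B(y_k,b)\subset B_k$.
\end{proof}

\section{The upper bound and localization}\label{sec:main}

One estimate gives both \eqref{eq:upper} and Theorem~\ref{thm:compl}(4).

\begin{proposition}\label{prop:main}
Let $\varepsilon\in(0,1/8)$, $K>0$, and let $\delta,N$ be as in Proposition~\ref{prop:clusters}. Let $L\ge L_0$ satisfy $q:=(N+1)L^{2-d}<1$, and put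
\[
A=(\sqrt d+1)\,\delta\,(2L+1)^N,\qquad\Delta_L=\frac{2K\log((N+1)C_*)}{(2-p)\,[(d-2)\log L-\log(N+1)]}.
\]
Then for every $\lambda\in(0,\infty]$
\[
\limsup_{t\to\infty}t^{-\gamma}\log P\Big(|V|\ge t,\ \sup_x|V\cap B(x,At^{1/d})|<\lambda t\Big)\le\max\big\{-K,\ \Delta_L-(1-4\varepsilon)\min\{1,\lambda\}^{\gamma-1}I\big\}.
\]
\end{proposition}

\begin{proof}
Let $\mathcal{A}_t$ be the event in the statement. In this proof $C'$ denotes a constant that may depend on $\varepsilon,K,L,\lambda,d,a$ but not on $t$. For $\iota\le N$ the radius $R=b(2L+1)^\iota$ is at most $At^{1/d}$, and $R/r$ and $R/t^{1/d}$ do not depend on $t$.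

\emph{Step 1: union over configurations.} For $\iota,m\le N$ and separated $\mathbf y\in(r\mathbb{Z}^d)^m$ let $F_\iota(\mathbf y)$ be the event that both motions hit all $B_k$, that $\sum_k\Phi_k\ge(1-3\varepsilon)t$, and that $\Phi_k<\lambda t$ for all $k$. On $\mathcal{A}_t$ we have $\Phi_k\le|V\cap B(y_k,At^{1/d})|<\lambda t$. By Proposition~\ref{prop:clusters},
\begin{equation}\label{eq:union}
P(\mathcal{A}_t)\le C_0e^{-Kt^\gamma}+\sum_{\iota,m}\sum_{\mathbf y}P(F_\iota(\mathbf y)).
\end{equation}

\emph{Step 2: too many or too long pieces.} Put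
\[
j_*=\Big\lceil\frac{Kt^\gamma}{(2-p)\log(1/q)}\Big\rceil ,
\]
so that $q^{j_*}\le e^{-Kt^\gamma/(2-p)}$. Since $t/(LR)^2\ge t^\gamma/(LA)^2$, we can choose $M$, independent of $t,\iota,m,\mathbf y$, such that $c_1Mt/((N+1)(LR)^2)\ge Kt^\gamma/(2-p)$. Let $\mathrm{bad}_i=\{J_i>j_*\}\cup\{S_i>Mt\}$. By \eqref{eq:JS}, $P(\mathrm{bad}_i)\le3e^{-Kt^\gamma/(2-p)}$ for every configuration. This bound has to be summed over $\mathbf y$, and we interpolate as in Lemma~\ref{lem:dense}. By independence and $\min\{u,v\}\le u^{2-p}v^{p-1}$,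
\[
P(F_\iota(\mathbf y)\cap\mathrm{bad}_1)\le\min\{P(\mathrm{bad}_1),\Pi_R(\mathbf y)\}\,\Pi_R(\mathbf y)\le P(\mathrm{bad}_1)^{2-p}\,\Pi_R(\mathbf y)^p\le3e^{-Kt^\gamma}\Pi_R(\mathbf y)^p ,
\]
and the same holds with the motions exchanged. By \eqref{eq:Pisum}, these terms contribute at most $C'e^{-Kt^\gamma}$ to \eqref{eq:union}.

\emph{Step 3: discretizing the volumes.} Fact (a) is a limit for fixed parameters, so we reduce the vector $(\Phi_k/t)_k$ to finitely many values. Let $\varepsilon'=\varepsilon/(N+1)$ and $\alpha_k=\varepsilon'\lfloor\min\{\Phi_k/t,1\}/\varepsilon'\rfloor$. Then $\Phi_k\ge\alpha_kt$, and on $F_\iota(\mathbf y)$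
\[
0\le\alpha_k\le\min\{1,\lambda\},\qquad\sum_{k=0}^m\alpha_k\ge1-4\varepsilon .
\]
For the second inequality: if all $\Phi_k\le t$, the sum is at least $(1-3\varepsilon)-(m+1)\varepsilon'\ge1-4\varepsilon$; if some $\Phi_k>t$, then $\alpha_k>1-\varepsilon'\ge1-4\varepsilon$. Let $\mathcal{S}$ be the finite set, independent of $t$, of all vectors $\alpha\in(\varepsilon'\mathbb{Z})^{m+1}$, $m\le N$, with these two properties.

\emph{Step 4: gluing.} We have $j_*\le C't^\gamma+1$ and $s_0=T_0(LR)^2\le T_0(LA)^2t^{2/d}$. As $\gamma+2/d=1$, there is $c<\infty$ with $Mt+j_*s_0\le ct$ for all $t\ge1$ and $\iota\le N$. Apply Proposition~\ref{prop:decouple} with $T=Mt$ and $v_k=\alpha_kt$ to the part of $F_\iota(\mathbf y)$ where neither motion is bad and the discretized vector equals $\alpha$. Sum over $\mathbf y$ with \eqref{eq:Gsum}, and over the finitely many $\iota,m,\alpha$. With Step 2 and \eqref{eq:union},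
\begin{equation}\label{eq:final}
P(\mathcal{A}_t)\le C'e^{-Kt^\gamma}+C'j_*^2\,[(N+1)C_*]^{2j_*}\max_{\alpha\in\mathcal{S}}\prod_kP(|V(ct)|\ge\alpha_kt).
\end{equation}

\emph{Step 5: the rate.} For $\alpha_k>0$, fact (a) with $\alpha_kt$ in place of $t$ and $c/\alpha_k$ in place of $c$, together with \eqref{eq:Ic}, gives
\[
\lim_{t\to\infty}t^{-\gamma}\log P(|V(ct)|\ge\alpha_kt)=-\alpha_k^\gamma I_d^a(c/\alpha_k)\le-\alpha_k^\gamma I ;
\]
factors with $\alpha_k=0$ equal $1$. Since $\gamma<1$, we have $\alpha_k^{\gamma-1}\ge\min\{1,\lambda\}^{\gamma-1}$ for $\alpha_k>0$, so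
\begin{equation}\label{eq:concave}
\sum_k\alpha_k^\gamma\ge\min\{1,\lambda\}^{\gamma-1}\sum_k\alpha_k\ge(1-4\varepsilon)\min\{1,\lambda\}^{\gamma-1}\qquad(\alpha\in\mathcal{S}).
\end{equation}
Finally $\log(1/q)=(d-2)\log L-\log(N+1)$, so $t^{-\gamma}\log\big(j_*^2[(N+1)C_*]^{2j_*}\big)\to\Delta_L$. Insert this in \eqref{eq:final}.
\end{proof}

Inequality \eqref{eq:concave} is where the concavity of $x\mapsto x^\gamma$ acts: splitting the volume among several clusters never lowers the cost, and it raises the cost strictly if no cluster may carry almost everything.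

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Only \eqref{eq:upper} remains. Take $K=I$ and $\lambda=\infty$; the second condition in Proposition~\ref{prop:main} then holds almost surely, because $|V|<\infty$. For fixed $\varepsilon$ the numbers $N$ and $C_*$ do not depend on $L$, so $\Delta_L\to0$ as $L\to\infty$, and $\limsup_tt^{-\gamma}\log P(|V|\ge t)\le-(1-4\varepsilon)I$. Let $\varepsilon\downarrow0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(4)]
Let $\lambda=1-\theta$. Since $(1-\theta)^{\gamma-1}>1$, there are $\varepsilon\in(0,1/8)$ and $\zeta>0$ with $(1-4\varepsilon)(1-\theta)^{\gamma-1}\ge1+2\zeta$. Take $K=(1+2\zeta)I$, then $L$ so large that $\Delta_L\le\zeta I$, and let $A_\theta=A$. Proposition~\ref{prop:main} bounds the limit superior by $-(1+\zeta)I$, so any $\zeta_\theta\in(0,\zeta I)$ works. By Theorem~\ref{thm:main}, $P(|V|\ge t)\ge e^{-(I+\zeta_\theta/2)t^\gamma}$ for $t$ large, so conditionally on $|V|\ge t$ the probability that no ball of radius $A_\theta t^{1/d}$ contains at least $(1-\theta)t$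 of the volume of $V$ tends to $0$; here the supremum over $x$ is attained, since $x\mapsto|V\cap B(x,A_\theta t^{1/d})|$ is continuous and tends to $0$ at infinity when $|V|<\infty$.
\end{proof}

\section{Horizons, moments, starting points and the critical horizon}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1)]
We have $|V(c^*t)|\le|W_1^a(T_1(t))\cap W_2^a(T_2(t))|\le|V|$. The left side has rate $I$ by (a) and (c), and the right side by Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]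
Theorem~\ref{thm:main} with $xt$ in place of $t$ gives $t^{-\gamma}\log P(|V|\ge xt)\to-Ix^\gamma$ for $x>0$, and this is trivial for $x=0$. The function $Ix^\gamma$ is continuous, strictly increasing and unbounded, so its sublevel sets are compact. If $F$ is closed and nonempty with minimum $x_0$, then $P(|V|/t\in F)\le P(|V|\ge x_0t)$, which is the upper bound. For the lower bound let $G$ be open and $x\in G$. If $x=0$, then $P(|V|/t\in G)\to1$ because $|V|<\infty$. If $x>0$, take $u\in(0,x)$ with $(x-u,x+u)\subset G$. Then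
\[
P(|V|/t\in G)\ge P\big(|V|\ge(x-\tfrac u2)t\big)-P\big(|V|\ge(x+u)t\big).
\]
The second term has the strictly larger rate, so $t^{-\gamma}$ times the logarithm of the right side tends to $-I(x-u/2)^\gamma\ge-Ix^\gamma$.

Let $0<I'<I$. By Theorem~\ref{thm:main} there is $C'=C'(I')$ with $P(|V|\ge s)\le C'e^{-I's^\gamma}$ for all $s\ge0$. If $0<\theta<I'$, then $Ee^{\theta|V|^\gamma}=1+\int_0^\infty\theta e^{\theta u}P(|V|^\gamma\ge u)\,du\le1+C'\theta/(I'-\theta)$, and for $\theta\le0$ the expectation is at most $1$. If $\theta>I$, then $Ee^{\theta|V|^\gamma}\ge e^{\theta t^\gamma}P(|V|\ge t)\to\infty$. For the moments, the substitution $u=I's^\gamma$ gives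
\begin{equation}\label{eq:moments}
E|V|^k\le C'\int_0^\infty ks^{k-1}e^{-I's^\gamma}\,ds=C'\,\Gamma(1+k/\gamma)\,(I')^{-k/\gamma}.
\end{equation}
By Stirling's formula $\log\Gamma(1+x)=x\log x-x+O(\log x)$, so $\limsup_kk^{-1/\gamma}(E|V|^k)^{1/k}\le(e\gamma I')^{-1/\gamma}$; let $I'\uparrow I$. Conversely, with $s^\gamma=k/(\gamma I)$,
\[
E|V|^k\ge s^kP(|V|\ge s)=\Big(\frac k{\gamma I}\Big)^{k/\gamma}e^{-(1+o(1))k/\gamma},
\]
which gives the matching lower bound.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]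
\emph{Upper bound.} Moments are largest when the starting points coincide. For $\mathbf y\in(\mathbb{R}^d)^k$ let $f_x(\mathbf y)=P_x(y_1,\dots,y_k\in W)$. Each $f_x$ is a translate of $f_0$, so by the Cauchy--Schwarz inequality
\[
E_{x_1,x_2}|V|^k=\int f_{x_1}f_{x_2}\,d\mathbf y\le\|f_{x_1}\|_2\|f_{x_2}\|_2=\|f_0\|_2^2=E|V|^k .
\]
Hence $P_{x_1,x_2}(|V|\ge t)\le t^{-k}E|V|^k$. Take $k=\lceil\gamma It^\gamma\rceil$, so that $k/\gamma=It^\gamma+O(1)$. By \eqref{eq:moments} and Stirling's formula,
\[
\log\big(t^{-k}E|V|^k\big)\le It^\gamma\big(\log I+\gamma\log t-1-\log I'\big)-\gamma It^\gamma\log t+O(\log t)=-It^\gamma\big(1-\log(I/I')\big)+O(\log t).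
\]
Let $I'\uparrow I$.

\emph{Lower bound.} Let $m(t)=\inf_{|z|\le1}P_{0,z}(|V|\ge t)$. By translation invariance take $x_1=0$ and $x_2=x$. The second motion hits $B(0,1)$ with probability $\min\{1,|x|^{2-d}\}$, and $W_2$ contains the sausage of the path after that time. By the strong Markov property,
\begin{equation}\label{eq:start}
P_{x_1,x_2}(|V|\ge t)\ge\min\{1,|x_1-x_2|^{2-d}\}\,m(t).
\end{equation}
If $\log^+|x_1(t)-x_2(t)|=o(t^\gamma)$, the first factor is $e^{-o(t^\gamma)}$. It remains to show
\begin{equation}\label{eq:mt}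
\liminf_{t\to\infty}t^{-\gamma}\log m(t)\ge-I .
\end{equation}
We compare the position at time $2$ of a motion from $z$, $|z|\le1$, with the position at time $1$ of a motion from $0$. The ratio of their Gaussian densities at $w$ is $2^{-d/2}\exp(-\frac14|w-z|^2+\frac12|w|^2)$, and $-\frac14|w-z|^2+\frac12|w|^2=\frac14|w+z|^2-\frac12|z|^2\ge-\frac12$. So the ratio is at least $c_6=2^{-d/2}e^{-1/2}$. Let $W_2[s,\infty)$ be the sausage of $\beta_2$ restricted to times at least $s$. By the Markov property of $\beta_2$ at times $2$ and $1$, and since $V\subset(W_1\cap W_2[1,\infty))\cup W_2^a(1)$, for $\varepsilon>0$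
\begin{align*}
P_{0,z}(|V|\ge t)&\ge P_{0,z}(|W_1\cap W_2[2,\infty)|\ge t)\ge c_6\,P(|W_1\cap W_2[1,\infty)|\ge t)\\
&\ge c_6\big[P(|V|\ge(1+\varepsilon)t)-P(|W_2^a(1)|>\varepsilon t)\big].
\end{align*}
To bound the last term let $\xi_0=0$ and $\xi_{i+1}=\inf\{s\ge\xi_i:|\beta_2(s)-\beta_2(\xi_i)|\ge a\}$. The sausage of the path on $[\xi_i,\xi_{i+1}]$ lies in a ball of radius $2a$, so $|W_2^a(1)|\le|B(0,2a)|\,\#\{i\ge0:\xi_i\le1\}$. If $|W_2^a(1)|>\varepsilon t$, then $\xi_n\le1$ for $n=\lfloor\varepsilon t/|B(0,2a)|\rfloor$. The increments $\xi_{i+1}-\xi_i$ are independent and identically distributed, so $P(\xi_n\le1)\le e\,Ee^{-\xi_n}=e\,(Ee^{-\xi_1})^n$. Hence $P(|W_2^a(1)|>\varepsilon t)\le Ce^{-c_7\varepsilon t}$, which is negligible against $e^{-(I+o(1))(1+\varepsilon)^\gamma t^\gamma}$ because $\gamma<1$. Theorem~\ref{thm:main} gives $\liminf_tt^{-\gamma}\log m(t)\ge-(1+\varepsilon)^\gamma I$, and $\varepsilon\downarrow0$ yields \eqref{eq:mt}.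
\end{proof}

\begin{remark}\label{rem:late}
For all $c,\varepsilon>0$, $t^{-\gamma}\log P(|V|\ge t,\ |V(ct)|<\varepsilon t)\to-I$. The upper bound is Theorem~\ref{thm:main}. For the lower bound, the event $G_t=\{|V(ct)|<\varepsilon t,\ |\beta_1(ct)-\beta_2(ct)|\le t\}$ depends only on the paths up to time $ct$, and $P(G_t)\to1$ because $|V|<\infty$ and $\beta_1(ct)-\beta_2(ct)$ is $(2ct)^{1/2}$ times a standard Gaussian vector. Since $V$ contains the intersection of the sausages of the paths after time $ct$, the Markov property and \eqref{eq:start} give $P(G_t\cap\{|V|\ge t\})\ge P(G_t)\,t^{2-d}m(t)$ for $t\ge1$; now use \eqref{eq:mt}.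
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(5)]
Write $\mathcal{V}(\psi)=\int(1-e^{-\psi^2})^2$. If $\psi\in D^1(\mathbb{R}^d)$ and $0<v=\mathcal{V}(\psi)<\infty$, then $x\mapsto\psi(v^{1/d}x)$ is admissible in (b) and has energy $v^{2/d-1}\|\nabla\psi\|_2^2$. Hence
\begin{equation}\label{eq:scale}
\|\nabla\psi\|_2^2\ge\eta_d\,\mathcal{V}(\psi)^\gamma .
\end{equation}
Let $c<c^*$. By \eqref{eq:Ic} it suffices to exclude $I_d^a(c)=I$, so suppose that the infimum in \eqref{eq:BBHpsi} equals $\eta_d$. We construct a minimizer for (b) whose $L^2$ norm is too small.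

Take a minimizing sequence for \eqref{eq:BBHpsi} and replace each term by the symmetric decreasing rearrangement $\psi_n$ of its absolute value. The rearrangement is the radial nonincreasing function whose superlevel sets have the same volumes, so it preserves the $L^2$ norm and $\mathcal{V}$; by the P\'olya--Szeg\H{o} inequality it does not increase the $L^2$ norm of the gradient. So $(\psi_n)$ is a minimizing sequence, bounded in $H^1$. By weak compactness and Rellich's theorem on balls, along a subsequence $\psi_n\to\psi$ weakly in $H^1$ and almost everywhere. The limit is nonnegative, radial and nonincreasing, with $\|\nabla\psi\|_2^2\le\eta_d$ and $\|\psi\|_2^2\le\kappa_ac<u_d$. The constraint on $\mathcal{V}$ passes to the limit: monotonicity gives $\psi_n(x)^2|B(0,|x|)|\le\|\psi_n\|_2^2=\kappa_ac$, so $(1-e^{-\psi_n^2})^2\le\min\{1,\psi_n^4\}\le\min\{1,C'|x|^{-2d}\}$ with $C'$ independent of $n$, and dominated convergence gives $1\le\mathcal{V}(\psi)<\infty$. By \eqref{eq:scale}, $\eta_d\ge\|\nabla\psi\|_2^2\ge\eta_d\mathcal{V}(\psi)^\gamma\ge\eta_d$.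 Since $\eta_d>0$, we get $\mathcal{V}(\psi)=1$, and $\psi$ is a minimizer in (b).

This minimizer is also strictly positive. For $\varphi\in C_c^\infty(\mathbb{R}^d)$, inequality \eqref{eq:scale} holds for $\psi+s\varphi$ with $|s|$ small, with equality at $s=0$. The derivative $w(u)=4ue^{-u^2}(1-e^{-u^2})$ of $(1-e^{-u^2})^2$ is bounded, so we may differentiate at $s=0$ and obtain $2\int\nabla\psi\cdot\nabla\varphi=\gamma\eta_d\int w(\psi)\varphi$. As $w(\psi)\ge0$, the mollifications of $\psi$ are smooth superharmonic functions, and in the limit $\psi(x)$ is at least the average of $\psi$ over $B(x,n)$, for almost every $x$ and all integers $n\ge1$. This average is positive for large $n$ because $\psi\ge0$ and $\psi\ne0$. So $\psi>0$ almost everywhere, and everywhere for the radial nonincreasing representative.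

By the uniqueness in (b), $\psi$ is a translate of $\psi_d$, so $\|\psi\|_2^2=u_d$. This contradicts $\|\psi\|_2^2<u_d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBH}
van den Berg, Bolthausen and den Hollander,
\emph{On the volume of the intersection of two Wiener sausages},
Ann. of Math. 159 (2004).
\texttt{http://www.zora.uzh.ch/21826/1/ZORA21826V.pdf}

\end{thebibliography}
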